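# Non-commutators beyond Wintner's theorem on spaces with a Pełczyński decomposition

## 1. From a rank-one projection to Wintner spaces

Write $[A,B]=AB-BA$. In $M_2(\mathbb C)$ the matrix $\mathrm{diag}(1,-1)$ is a commutator, namely $[e_{12},e_{21}]$. The matrix $\mathrm{diag}(1,0)$ is not, because a commutator of matrices has trace $0$.

Now pass to $\ell_p$, with the right shift $R(x_1,x_2,\dots)=(0,x_1,x_2,\dots)$ and the left shift $L(x_1,x_2,\dots)=(x_2,x_3,\dots)$. Here $LR=I$, and $RL$ erases the first coordinate. So $[L,R]=LR-RL$ is the projection onto the first coordinate: $\mathrm{diag}(1,0,0,\dots)$ has become a commutator. The same works in blocks. Let $Y$ be a Banach space and $t\in\mathcal L(Y)$. On the $\ell_p$-sum of infinitely many copies of $Y$, let $L,R$ be the block shifts and $\hat t=\mathrm{diag}(t,t,t,\dots)$. Since $\hat t$ commutes with $L$ and $R$,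
$$[\hat tL,R]=\hat t\,(LR-RL)=\mathrm{diag}(t,0,0,\dots).$$
On an infinite sum of copies of itself, whatever lives on one summand is a commutator.

One operator resists. Suppose $[A,B]=I$ with $A,B$ bounded. By induction $[A,B^k]=kB^{k-1}$, so $k\|B^{k-1}\|\le2\|A\|\|B\|\|B^{k-1}\|$. For $k>2\|A\|\|B\|$ this gives $B^{k-1}=0$. Then $(k-1)B^{k-2}=[A,B^{k-1}]=0$, and we descend to $B^0=I=0$, which is absurd. The same argument works in any nonzero unital Banach algebra, and this gives a whole family of non-commutators. Throughout, $X$ is an infinite-dimensional complex Banach space, $\mathcal L(X)$ is the algebra of bounded operators on it, and ideals are two-sided.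

**Wintner's theorem.** If $\lambda\ne0$ and $S$ lies in a proper ideal $\mathcal J$ of $\mathcal L(X)$, then $\lambda I+S$ is not a commutator.

Indeed, operators at distance less than $1$ from $I$ are invertible, so $\overline{\mathcal J}$ is still proper. If $[A,B]=\lambda I+S$, then the classes of $\lambda^{-1}A$ and $B$ in $\mathcal L(X)/\overline{\mathcal J}$ have commutator $1$, which was just excluded. For example, $I+K$ with $K$ compact is never a commutator.

**Definition (Wintner space).** $X$ is a Wintner space if every $T\in\mathcal L(X)$ that is not a commutator has the form $\lambda I+S$ with $\lambda\ne0$ and $S$ in a proper ideal of $\mathcal L(X)$.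

**Definition (sums and decompositions).** For $1\le p<\infty$, $(\sum X)_p$ is the space of sequences $(x_n)_{n\in\mathbb N}$ in $X$ with $\|(x_n)\|=(\sum\|x_n\|^p)^{1/p}<\infty$. $(\sum X)_\infty$ is the space of bounded sequences, and $(\sum X)_0$ the space of sequences with $\|x_n\|\to0$, both with the supremum norm. $X$ admits a Pełczyński decomposition if $X$ is isomorphic to $(\sum X)_p$ for some $p\in[1,\infty]\cup\{0\}$. The same notation is used for sums of different spaces.

Example: $\ell_p$ is isometric to $(\sum\ell_p)_p$, by splitting $\mathbb N$ into infinitely many infinite sets.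

**Definition ($\mathcal M_X$).** The identity factors through $T\in\mathcal L(X)$ if $I_X=ATB$ for some $A,B\in\mathcal L(X)$. $\mathcal M_X$ is the set of $T$ through which $I_X$ does not factor.

Example: for $X=\ell_p$ or $c_0$, $\mathcal M_X$ is the set of compact operators. If $I=ATB$, then $T$ is not compact, and the converse is part of Lemma 8.1 below. $\mathcal M_X$ need not be an ideal. On $X=\ell_1\oplus\ell_2$ let $P_1,P_2$ be the coordinate projections. If $I_X=AP_1B$, then $P_1B$ is bounded below and $\ell_2$ embeds into $\ell_1$. This is impossible, since for $p\ne q$ every operator $\ell_p\to\ell_q$ is strictly singular (not bounded below on any infinite-dimensional subspace). Likewise $P_2\in\mathcal M_X$. But $P_1+P_2=I\notin\mathcal M_X$.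

**Definition (complementably homogeneous).** $X$ is complementably homogeneous if every closed subspace $Y\subseteq X$ isomorphic to $X$ contains a closed subspace $Z$ that is isomorphic to $X$ and complemented in $X$.

Example: $X=\ell_p$ or $c_0$. Let $J:X\to X$ be an isomorphism onto $Y$. Then $J$ is not compact, so by Lemma 8.1 $uJw=I$ for some $u,w$. Then $Jw$ is bounded below, and $Jwu$ is an idempotent with range $Z=Jw(X)\subseteq Y$.

The following questions come from "Commutators on $(\sum \ell_q)_p$". The hypotheses are cumulative.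

**Question 1.1.** If $X$ admits a Pełczyński decomposition, is $X$ a Wintner space?

**Question 1.2.** What if also $\mathcal M_X$ is an ideal in $\mathcal L(X)$?

**Question 1.3.** What if also $X$ is complementably homogeneous?

All three answers are "no". We work in ZFC.

**Theorem A.** For every $p\in[1,\infty)\cup\{0\}$ there is a complex infinite-dimensional Banach space $X$ such that:

1. $X$ is isometric to $(\sum X)_p$.
2. $\mathcal M_X$ is an ideal.
3. $X$ is complementably homogeneous. In fact $I_X$ factors through every isomorphic embedding $J:X\to X$.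
4. There is $T\in\mathcal M_X$ with $T^2=0$ which is not a commutator and is not of the form $\lambda I+S$ with $\lambda\ne0$ and $S$ in a proper ideal.

This one space answers all three questions. It is non-separable. These notes do not settle Questions 1.2 and 1.3 within the class of separable spaces, and the questions do not ask for separability. For Question 1.1 there is a smaller example.

**Theorem B.** Let $p_n=2+\frac1{n+1}$, $X_n=(\sum\ell_{p_n})_2$ and $X=(\sum_nX_n)_2$ (the $\ell_2$-sum of the spaces $X_n$). Then $X$ is separable, reflexive, isometric to $(\sum X)_2$, and not a Wintner space.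

We prove Theorem B first. Its proof is the natural first approach: make Wintner's argument quantitative and let it fail a little worse on each block. Then we see exactly which hypothesis of Question 1.2 it violates.

## 2. Wintner's argument with an error term, and Theorem B

**Lemma 2.1.** In a nonzero unital Banach algebra with $\|1\|=1$, suppose $[a,b]=1+s$ with $\|s\|\le\varepsilon$, and put $M=\|a\|\|b\|$. Then $1\le3\varepsilon(2M+2)^{4M}$.

*Proof.* If $M=0$, then $s=-1$, so $\varepsilon\ge1$ and the claim holds. Otherwise scale so that $\|b\|=1$ and $\|a\|=M$. From $[a,b^k]=\sum_{i<k}b^i[a,b]b^{k-1-i}=kb^{k-1}+\sum_{i<k}b^isb^{k-1-i}$ we get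
$$k\|b^{k-1}\|\le2M\|b^k\|+k\varepsilon\qquad(k\ge1).$$
Let $K\ge1$ be the least integer $\ge4M$. Since $\|b^K\|\le\|b^{K-1}\|$, the case $k=K$ gives $(K-2M)\|b^{K-1}\|\le K\varepsilon$. As $K-2M\ge K/2$, $\|b^{K-1}\|\le2\varepsilon$. Dividing the display by $k$, we also have $\|b^{k-1}\|\le2M\|b^k\|+\varepsilon$, so
$$\|b^{k-1}\|+\varepsilon\le2M\|b^k\|+2\varepsilon\le(2M+2)(\|b^k\|+\varepsilon).$$
Iterating for $k=1,\dots,K-1$ gives $1+\varepsilon\le(2M+2)^{K-1}(\|b^{K-1}\|+\varepsilon)\le(2M+2)^{K-1}3\varepsilon$. Finally $K-1\le4M$. $\square$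

Let $X_n$ and $X$ be as in Theorem B and $Z_n=(\sum_{m\ne n}X_m)_2$.

**Lemma 2.2.** (a) $\ell_{p_n}$ does not embed isomorphically into $Z_n$. (b) $\mathcal J_n=\{UW:W\in\mathcal L(X_n,Z_n),\,U\in\mathcal L(Z_n,X_n)\}$ is an ideal of $\mathcal L(X_n)$ whose closure is proper.

*Proof.* (a) Put $p=p_n>2$ and write $Z_n=(\sum_k\ell_{q_k})_2$ with all $q_k\ne p$. Suppose $i:\ell_p\to Z_n$ satisfies $\|i\xi\|\ge\kappa\|\xi\|$ with $\kappa>0$. Let $P_K$ be the projection onto the first $K$ summands, $P_0=0$. Operators $\ell_p\to\ell_{q_k}$ are strictly singular and finite sums of strictly singular operators are strictly singular, so each $P_Ki$ is strictly singular. Hence every tail $\overline{\mathrm{span}}\{e_j:j\ge N\}$ of $\ell_p$ contains normalized vectors $\xi$ with $\|P_Ki\xi\|$ arbitrarily small. By approximation they can be taken finitely supported.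

Choose inductively normalized finitely supported vectors $\xi_1,\xi_2,\dots$ in $\ell_p$, each supported after the previous one, and $0=K_0<K_1<\cdots$ as follows. Given $K_{j-1}$, take $\xi_j$ far out with $\|P_{K_{j-1}}i\xi_j\|$ small, then $K_j$ with $\|(I-P_{K_j})i\xi_j\|$ small. We arrange that $y_j=(P_{K_j}-P_{K_{j-1}})i\xi_j$ satisfies $\|i\xi_j-y_j\|\le\delta_j$ with $\sum_j\delta_j\le\kappa/2$. Then $\|y_j\|\ge\kappa/2$, and the $y_j$ have disjoint supports in an $\ell_2$-sum. Therefore
$$\tfrac\kappa2N^{1/2}-\tfrac\kappa2\le\Big\|\sum_{j\le N}y_j\Big\|-\sum_{j\le N}\delta_j\le\Big\|i\sum_{j\le N}\xi_j\Big\|\le\|i\|N^{1/p}.$$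
Since $p>2$, this fails for large $N$.

(b) $\mathcal J_n$ is clearly stable under multiplication. Since $Z_n\cong Z_n\oplus Z_n$, a sum $U_1W_1+U_2W_2$, which factors through $Z_n\oplus Z_n$, factors through $Z_n$. If $\overline{\mathcal J_n}=\mathcal L(X_n)$, some $UW$ is within distance less than $1$ of the identity, hence invertible. Then $W$ is bounded below, and $\ell_{p_n}\subset X_n$ embeds into $Z_n$, contradicting (a). $\square$

*Proof of Theorem B.* $X$ is a countable $\ell_2$-sum of separable reflexive spaces, so it is separable and reflexive. Reindexing shows that $(\sum X_n)_2$ is isometric to $X_n$, and hence $(\sum X)_2$ is isometric to $X$.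

**Step 1: the operator.** We want an operator that on block $n$ is a small multiple of an almost-identity. Write $X_n=X_n'\oplus_2X_n''$ with both summands isometric to $X_n$, and let $Q_n$ be the norm-one projection onto $X_n'$ along $X_n''$. Let $\varepsilon_n=(n+2)^{-n^2}$ and $T=\bigoplus_n\frac1n(I+\varepsilon_nQ_n)$.

The terms $\varepsilon_nQ_n$ are needed. Take $T_0=\bigoplus_n\frac1nI$. Then $T_0-\frac1nI$ vanishes on $X_n$, so it factors through $Z_n$. The operators on $X$ that factor through $Z_n$ form an ideal, because $Z_n\cong Z_n\oplus Z_n$, and it is proper by Lemma 2.2(a). So $T_0$ has Wintner's form.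

**Step 2: $T$ is not of the form $\lambda I+S$.** This step shows that $T-\lambda I$ lies in no proper ideal when $\lambda\ne0$. On $X_n'$ and $X_n''$, $T-\lambda I$ acts as the scalars $\frac1n-\lambda+\frac{\varepsilon_n}n$ and $\frac1n-\lambda$. They differ, so the one of larger modulus, $\mu_n$, is nonzero, and $\mu_n\to-\lambda\ne0$. So $\inf_n|\mu_n|>0$. Choose in each $X_n$ the half on which $T-\lambda I$ acts as $\mu_n$. The $\ell_2$-sum of the chosen halves is a complemented isometric copy of $X$ on which $T-\lambda I$ is an invertible diagonal operator. So $I_X$ factors through $T-\lambda I$.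

**Step 3: $T$ is not a commutator.** This step plays the blocks against Lemma 2.1. Suppose $T=[A,B]$ and put $C=\|A\|\|B\|$. Compressing to $X_n$,
$$\tfrac1n(I+\varepsilon_nQ_n)=[A_{nn},B_{nn}]+R_n,$$
where $R_n$ collects the terms in which $AB$ or $BA$ passes through $Z_n$, so $R_n\in\mathcal J_n$. In the nonzero algebra $\mathcal L(X_n)/\overline{\mathcal J_n}$, the commutator of the classes of $nA_{nn}$ and $B_{nn}$ is $1$ plus an element of norm at most $\varepsilon_n$. The bound of Lemma 2.1 increases with $M$, and here $M\le nC$. So $1\le3\varepsilon_n(2nC+2)^{4nC}$, that is,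
$$n^2\log(n+2)\le\log3+4nC\log(2nC+2)\quad\text{for all }n,$$
which is false for large $n$. $\square$

**Where this stops.** For this $X$, $\mathcal M_X$ is not an ideal. Let $P$ be the projection onto $(\sum_{n\text{ odd}}X_n)_2$. If $I_X=APB$, then $PB$ embeds $X$, hence $\ell_{p_2}$, into $(\sum_{n\text{ odd}}X_n)_2\subset Z_2$, contradicting Lemma 2.2(a). So $P\in\mathcal M_X$. In the same way, with $\ell_{p_1}$ and $Z_1$, $I-P\in\mathcal M_X$. But $P+(I-P)=I\notin\mathcal M_X$. The proof used infinitely many mutually incomparable blocks, so that there are infinitely many quotients in which to apply Wintner's inequality, and it is this incomparability that destroys the hypothesis of Question 1.2. For Theorem A we need an obstruction of another kind.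

## 3. Pairs $(d,n)$ and the coordinate flip

Fix $p\in[1,\infty)\cup\{0\}$. Let $E=\ell_p(\mathbb N)$, with $E=c_0(\mathbb N)$ if $p=0$, and let $E(\mathbb N^2)$ be the same space over $\mathbb N^2$. For a sequence in $[0,\infty]$, $\|(t_j)_j\|_E\in[0,\infty]$ denotes its $\ell_p$-norm (sup norm if $p=0$). It is monotone and subadditive, and the norm over $\mathbb N^2$ is the iterated norm in either order:
$$\|(t_{kj})\|_{E(\mathbb N^2)}=\big\|(\|(t_{kj})_j\|_E)_k\big\|_E=\big\|(\|(t_{kj})_k\|_E)_j\big\|_E.$$

For $d\in\mathcal L(E)$ let $d\otimes1\in\mathcal L(E(\mathbb N^2))$ act on the first index $k$: it applies $d$ to each column $x_{\cdot j}=(x_{kj})_k$. By the iterated norm, $\|d\otimes1\|=\|d\|$. Consider pairs $(d,n)$ with $d\in\mathcal L(E)$, $n\in\mathcal L(E(\mathbb N^2))$ and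
$$(d,n)(d',n')=\big(dd',\ (d\otimes1)n'+n(d'\otimes1)\big).\tag{3.1}$$
These are the block matrices $\begin{pmatrix}d\otimes1&0\\n&d\otimes1\end{pmatrix}$. The candidate is $(0,\Phi)$, where $\Phi$ is the flip $(\Phi x)_{kj}=x_{jk}$. It squares to zero.

**The smallest cases.** With $\mathbb C$ in place of $E$ the pairs form a commutative algebra, so $(0,1)$ is not a commutator. With $\mathbb C^r$ in place of $E$, suppose $(0,n_0)=[(a,n),(b,n')]$. Comparing entries in (3.1) gives $ab=ba$ and
$$n_0=\big((a\otimes1)n'-n'(a\otimes1)\big)-\big((b\otimes1)n-n(b\otimes1)\big).\tag{3.2}$$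
The right side has trace $0$. But $\Phi$ permutes the unit vectors of $\mathbb C^{r\times r}$ and fixes exactly the $r$ diagonal ones, so its trace is $r$. Hence $(0,\Phi)$ is not a commutator. On $E$ there is no trace, as Section 1 showed. But (3.2) says more than "trace zero": $a$ and $b$ commute, so they have joint approximate eigenvectors, and we can look for these among operators that commute with both.

**Lemma 3.1.** Let $a,b\in\mathcal L(E)$ commute. There are $\alpha,\beta\in\mathbb C$ and $c_j\in\mathcal L(E)$ $(j\in\mathbb N)$ commuting with $a,b$, with $\|c_j\|=1$, $(a-\alpha)c_j\to0$ and $(b-\beta)c_j\to0$ in norm.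

*Proof.* Let $C$ be the closed commutative subalgebra of $\mathcal L(E)$ generated by $I,a,b$. Recall that a boundary point of the spectrum of an operator on a nonzero Banach space is an approximate eigenvalue, and that spectra are nonempty and compact. Let $\alpha$ be such a point for multiplication by $a$ on $C$. Then there are norm-one $c^{(n)}\in C$ with $(a-\alpha)c^{(n)}\to0$. In the quotient $\ell_\infty(C)/c_0(C)$, whose norm is $\limsup_n\|c^{(n)}\|$, the class of $(c^{(n)})$ shows that the closed subspace
$$\mathcal N=\{\tilde c:(a-\alpha)\tilde c=0\}$$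
is nonzero. It is invariant under multiplication by $b$. Let $\beta$ be an approximate eigenvalue of $b|_{\mathcal N}$. For $j\in\mathbb N$ there is $\tilde c\in\mathcal N$ with $\|\tilde c\|=1$ and $\|(b-\beta)\tilde c\|<1/j$. A representative $(c^{(n)})$ satisfies $\limsup\|c^{(n)}\|=1$, $\|(a-\alpha)c^{(n)}\|\to0$ and $\limsup\|(b-\beta)c^{(n)}\|<1/j$. So for some $n$ we have $\|c^{(n)}\|\ge\frac12$ and $\|(a-\alpha)c^{(n)}\|,\|(b-\beta)c^{(n)}\|\le1/j$. Put $c_j=c^{(n)}/\|c^{(n)}\|$. The two norms for $c_j$ are at most $2/j$. $\square$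

**Proposition 3.2.** If $n_0\in\mathcal L(E(\mathbb N^2))$ and $\|n_0-\Phi\|<1$, then $(0,n_0)$ is not a commutator in the algebra of pairs.

*Proof.* Suppose it is, so that $ab=ba$ and (3.2) hold. Equation (3.2) is unchanged if $a,b$ are replaced by $a-\alpha,b-\beta$. Take $\alpha,\beta$ and $c=c_j$ from Lemma 3.1 and multiply (3.2) by $c\otimes1$ on both sides. Each of the four terms then contains $(a-\alpha)c=c(a-\alpha)$ or $(b-\beta)c=c(b-\beta)$, on the left or on the right, and
$$\|(c\otimes1)n_0(c\otimes1)\|\le2\|n'\|\|c\|\|(a-\alpha)c\|+2\|n\|\|c\|\|(b-\beta)c\|\to0\quad(j\to\infty).$$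
Now let $x=\xi\otimes\eta$, that is, $x_{kj}=\xi_k\eta_j$, so $\|x\|=\|\xi\|\|\eta\|$. Then
$$(c\otimes1)\Phi(c\otimes1)(\xi\otimes\eta)=(c\otimes1)(\eta\otimes c\xi)=c\eta\otimes c\xi .$$
Taking suprema over unit vectors, $\|(c\otimes1)\Phi(c\otimes1)\|\ge\|c\|^2=1$. Hence $\|(c\otimes1)n_0(c\otimes1)\|\ge1-\|n_0-\Phi\|>0$ for all $j$, a contradiction. $\square$

The flip matters here. With the identity in place of $\Phi$ the last computation gives $c^2\otimes1$, and $c^2$ may vanish although $\|c\|=1$. The flip sends the two copies of $c$ to different tensor legs, where they cannot cancel.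

**What a space must provide.** Suppose $\mathcal L(X)$ has a homomorphism $F$ into the algebra of pairs, and some $T$ has $F(T)=(0,\Phi)$. Then $T$ is not a commutator. So we want a space whose operators, modulo a kernel, are such pairs. To make this concrete, put
$$V^0=E\oplus_\infty E\oplus_\infty\mathbb C\ni(x,z,y),\qquad V=\big(\textstyle\sum V^0\big)_p .$$
Elements of $V$ are written $(x,z,y)$ with $x=(x_{kj}),z=(z_{kj})\in E(\mathbb N^2)$ and $y=(y_k)\in E$, where $k$ is the outer index, that of the sum. The norm of $V$ lies between the maximum and the sum of the norms of the three components. $V$ is separable. For a pair $(d,n)$ put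
$$m_{d,n}(x,z,y)=\big((d\otimes1)x,\ (d\otimes1)z+nx,\ dy\big).\tag{3.3}$$
Then $m_{d,n}m_{d',n'}$ is given by (3.1). So $\mathfrak A=\{m_{d,n}\}$ is a unital subalgebra of $\mathcal L(V)$, isomorphic to the algebra of pairs, and $\pi(m_{d,n})=d$ is a unital homomorphism $\mathfrak A\to\mathcal L(E)$. The coordinate $y$ looks superfluous. It will serve as a reference copy of $E$ that forces the two diagonal blocks to be the same $d$.

The elements of $X$ will be functions $f:\omega_1\to V$ built from steps $1_{[0,\beta]}\otimes v$. Section 6 shows that on a closed unbounded set every operator on $X$ acts as one fixed operator of $V$. The question is which norm to use. The obvious one is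
$$\|f\|_{\mathrm{lat}}=\Big\|\Big(\max\big(|y_k|_\infty,\ \|(|x_{kj}|_\infty)_j\|_E,\ \|(|z_{kj}|_\infty)_j\|_E\big)\Big)_k\Big\|_E,\qquad |h|_\infty=\sup|h| .$$
It fails. The flip $N:f\mapsto(0,\Phi x,0)$ is bounded for it, but so is $P_x:f\mapsto(x,0,0)$. Since $NP_x=N$ and $P_xN=0$, $N=[N,P_x]$ is a commutator. The norm must keep $N$ and expel $P_x$ and everything else outside $\mathfrak A$.

## 4. Seminorms that recognize subspaces of $V$

We attach to a subspace of $V$ a seminorm, and arrange that every bounded operator of the form $f\mapsto m\circ f$ must respect the subspace.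

Put $L_k=2^{k^2}$ $(k\ge0)$, $N_0=1$, $N_k=2N_{k-1}L_k$ $(k\ge1)$. So $(L_1,N_1)=(2,4)$, $(L_2,N_2)=(16,128)$ and $(L_3,N_3)=(512,131072)$. For $k\ge1$, $L_k/N_k=1/(2N_{k-1})\le\frac12$. Also $L_k/N_k\to0$ and $L_k/L_{k-1}=2^{2k-1}\to\infty$. Let
$$Q=\{\mathsf a,\mathsf b\}\cup\{\mathsf c_i:i\in\mathbb N\}\cup\{\mathsf e_i:i\in\mathbb N\}$$
be a set of labels and partition $\mathbb N=\{1,2,\dots\}$ into infinite sets $B_q$, $q\in Q$.

**Definition ($\mathrm{var}_q$).** For $h:\omega_1\to\mathbb C$,
$$\mathrm{var}_q(h)=\sup_{k\in B_q}\frac{L_k}{N_k}\ \sup_{\alpha_1\le\beta_1\le\alpha_2\le\dots\le\alpha_{N_k}\le\beta_{N_k}}\ \sum_{n=1}^{N_k}|h(\alpha_n)-h(\beta_n)|\in[0,\infty].$$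

Example: for $h=1_{[0,\beta]}$ at most one pair of a chain straddles the jump, so $\mathrm{var}_q(h)=\sup_{k\in B_q}L_k/N_k\le\frac12$.

We need five facts.

**(4.1)** If $\tau:\omega_1\to\omega_1$ is nondecreasing, then $\mathrm{var}_q(h\circ\tau)\le\mathrm{var}_q(h)$, since $\tau$ maps chains to chains.

**(4.2)** If $h$ has total variation $\le t$, then $\mathrm{var}_q(h)\le t/2$, since $L_k/N_k\le\frac12$.

**(4.3)** If $h=\sum_{j=1}^r\theta_j1_{(a_j,b_j]}$ with disjoint intervals, $|\theta_j|\le1$ and $r\ge1$, then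
$$\mathrm{var}_q(h)\le\omega(r):=\sup_{k\ge1}\min\big(2L_k,\,4rL_k/N_k\big),\qquad\text{and}\qquad\omega(r)/r\to0 .$$
*Proof.* If no $a_j$ or $b_j$ lies in $[\alpha_n,\beta_n)$, then $\alpha_n$ and $\beta_n$ belong to the same intervals $(a_j,b_j]$, so $h(\alpha_n)=h(\beta_n)$. Hence each nonzero term uses one of the at most $2r$ endpoints, and the $[\alpha_n,\beta_n)$ are disjoint. So there are at most $\min(N_k,2r)$ nonzero terms, each $\le2$. Finally $\omega(r)\le\max\big(2L_K,\,4r\sup_{k>K}L_k/N_k\big)$ for every $K$. Divide by $r$, let $r\to\infty$, then $K\to\infty$.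

**(4.4)** Let $k\in B_q$ and $\varphi=\sum_{n=1}^{N_k}1_{(a_n,b_n]}$ with $a_1<b_1<a_2<b_2<\cdots$. Then $\mathrm{var}_q(\varphi)\ge L_k$, while $\mathrm{var}_{q'}(\varphi)\le L_{k-1}$ for all $q'\ne q$.
*Proof.* For the first claim take $\alpha_n=a_n$, $\beta_n=b_n$. For the second let $k'\in B_{q'}$, so $k'\ne k$. All differences have modulus $\le1$. If $k'<k$, the bound is $\frac{L_{k'}}{N_{k'}}N_{k'}\le L_{k-1}$. If $k'>k$, there are at most $2N_k$ nonzero terms (as in (4.3)), and $\frac{L_{k'}}{N_{k'}}2N_k=N_k/N_{k'-1}\le1\le L_{k-1}$.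

**(4.5)** $\mathrm{var}_q(h1_{[0,\gamma]})\le\mathrm{var}_q(h)+|h|_\infty$.
*Proof.* In a chain, the pairs with $\beta_n\le\gamma$ form an initial segment. Completing it by trivial pairs $\alpha=\beta=\gamma$ bounds their weighted sum by $\mathrm{var}_q(h)$. Pairs with $\alpha_n>\gamma$ contribute $0$. At most one pair has $\alpha_n\le\gamma<\beta_n$, and its weighted contribution is at most $\frac12|h|_\infty$.

**Three lines in the plane.** Here is the mechanism in miniature. For $f=(s,t):\omega_1\to\mathbb C^2$ use the norm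
$$\max\big(|s|_\infty,|t|_\infty,\mathrm{var}_{\mathsf a}(s),\mathrm{var}_{\mathsf b}(t),\mathrm{var}_{\mathsf c_1}(s-t)\big).$$
Let $m$ be a $2\times2$ matrix with $\|m\circ f\|\le C\|f\|$ for all step functions $f$. Take $v=(1,1)$, $k\in B_{\mathsf c_1}$ and $\varphi$ as in (4.4) for the label $\mathsf c_1$. In $\|\varphi\otimes v\|$ the term with $\mathrm{var}_{\mathsf c_1}$ vanishes, so $\|\varphi\otimes v\|\le L_{k-1}$. With $mv=(s_0,t_0)$ we get $|s_0-t_0|L_k\le\|\varphi\otimes mv\|\le CL_{k-1}$. Letting $k\to\infty$ in $B_{\mathsf c_1}$ gives $s_0=t_0$, so $m$ preserves the diagonal. In the same way it preserves the lines $\{s=0\}$ and $\{t=0\}$. A matrix preserving three lines through $0$ in the plane is a multiple of the identity. Each label locks one line.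

## 5. The space $X$ and its Pełczyński decomposition

For scalar $h$ let $\|h\|_x=\max(|h|_\infty,\mathrm{var}_{\mathsf b}(h),\sup_i\mathrm{var}_{\mathsf e_i}(h))$.

**Definition (the norms).** For $g=(x,z,y):\omega_1\to V^0$ let $\|g\|_0\in[0,\infty]$ be the maximum of the six quantities
$$|y|_\infty,\quad\mathrm{var}_{\mathsf a}(y),\quad\big\|(\|x_j\|_x)_j\big\|_E,\quad\big\|(\max(|z_j|_\infty,\mathrm{var}_{\mathsf b}(z_j)))_j\big\|_E,$$
$$\sup_i\mathrm{var}_{\mathsf c_i}(x_i-y),\qquad\sup_i\big\|(\mathrm{var}_{\mathsf e_i}(z_j-\delta_{ij}y))_j\big\|_E .$$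
For $f=(f_k):\omega_1\to V$ put $\|f\|=\|(\|f_k\|_0)_k\|_E$, and let $\Lambda=\{f:\omega_1\to V:\|f\|<\infty\}$.

The locked subspaces are these. For $q\in Q$ define sets of functionals on $V$ by
$$\Psi_{\mathsf a}=\{y_k\},\quad\Psi_{\mathsf b}=\{x_{kj},z_{kj}\},\quad\Psi_{\mathsf c_i}=\{x_{ki}-y_k\},\quad\Psi_{\mathsf e_i}=\{x_{kj},\ z_{kj}-\delta_{ij}y_k\}$$
(all $k,j$), and $\mathcal K_q=\bigcap_{\psi\in\Psi_q}\ker\psi$. With $(\iota_iy)_{kj}=\delta_{ij}y_k$,
$$\mathcal K_{\mathsf a}=\{y=0\},\quad\mathcal K_{\mathsf b}=\{x=z=0\},\quad\mathcal K_{\mathsf c_i}=\{x_{\cdot i}=y\},\quad\mathcal K_{\mathsf e_i}=\{x=0,\ z=\iota_iy\}.\tag{5.1}$$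
In the norm, $\mathrm{var}_q$ is applied only to functions $\psi\circ f$ with $\psi\in\Psi_q$. The projection $P_x$ of Section 3 violates $\mathcal K_{\mathsf c_i}$, while the flip preserves all the $\mathcal K_q$. For the flip to be bounded as well, every seminorm applied to $z_j$ alone must be dominated by the norm of $x$. This is why $\|\cdot\|_x$ contains $\mathrm{var}_{\mathsf b}$ and all $\mathrm{var}_{\mathsf e_i}$.

Clearly $\|f(\alpha)\|_V\le\|f\|$ for every $\alpha<\omega_1$.

**Step 1: $\Lambda$ is complete.** This makes closures in $\Lambda$ Banach spaces. $\|\cdot\|$ is an extended norm on functions $\omega_1\to V$, since it is built from seminorms by suprema and the monotone subadditive $\|\cdot\|_E$. If $h_n\to h$ pointwise, then $|h|_\infty\le\liminf|h_n|_\infty$ and $\mathrm{var}_q(h)\le\liminf\mathrm{var}_q(h_n)$, as suprema of pointwise continuous quantities. Fatou's lemma (or monotonicity of suprema if $p=0$) passes this through $\|\cdot\|_E$. So $\|f\|\le\liminf_n\|f^{(n)}\|$ whenever $f^{(n)}\to f$ pointwise.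 A Cauchy sequence $(f^{(n)})$ in $\Lambda$ is uniformly Cauchy, so it converges pointwise to some $f:\omega_1\to V$, and $\|f^{(n)}-f\|\le\liminf_m\|f^{(n)}-f^{(m)}\|\to0$.

**Step 2: four estimates.** These are the only facts about the norm used from here on, apart from its effect on the flip.

**(5.2)** For scalar $\varphi$ and $v\in V$: $\|\varphi\otimes v\|\le2\max(|\varphi|_\infty,\sup_{q'}\mathrm{var}_{q'}(\varphi))\|v\|$. The same holds in each outer coordinate, $\|\varphi\otimes v_k\|_0\le2\max(\cdots)\|v_k\|$. If $v\in\mathcal K_q$, the supremum may be restricted to $q'\ne q$.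
*Proof.* Let $v_k=(x,z,y)\in V^0$. Homogeneity bounds the first four quantities by $\max(\cdots)\|v_k\|$. The last two are bounded by $2\max(\cdots)\|v_k\|$, since $|x_i-y|\le2\|v_k\|$ and $\|(z_j-\delta_{ij}y)_j\|_E\le\|z\|_E+|y|\le2\|v_k\|$. If $v\in\mathcal K_q$, every function to which $\mathrm{var}_q$ is applied vanishes.

**(5.3)** $\mathrm{var}_q(\psi\circ f)\le\|f\|$ for $\psi\in\Psi_q$, because one coordinate is bounded by an $E$-norm.

**(5.4)** $\|f\circ\tau\|\le\|f\|$ for nondecreasing $\tau:\omega_1\to\omega_1$, by (4.1).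

Put $u^v_\beta=1_{[0,\beta]}\otimes v$ and $\mathcal S=\mathrm{span}\{u^v_\beta:\beta<\omega_1,v\in V\}$. By (5.2) and (4.2), $\|v\|\le\|u^v_\beta\|\le2\|v\|$, so $\mathcal S\subset\Lambda$.

**Definition (the space).** $X$ is the closure of $\mathcal S$ in $\Lambda$.

Every $f\in X$ is a uniform limit of a sequence from $\mathcal S$. Since $[0,\beta]$ is clopen in $\omega_1$, $f$ is continuous. Since countable sets of countable ordinals are bounded, $f$ vanishes on some $(s,\omega_1)$, $s<\omega_1$.

**(5.5)** $f\mapsto f1_{[0,\gamma]}$ maps $X$ to $X$ with norm $\le3$.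
*Proof.* It maps $\mathcal S$ to $\mathcal S$, so only the bound is needed. By (4.5) the first four quantities in $\|\cdot\|_0$ at most double. For the last two, (4.5) adds to the old value at most $|x_i-y|_\infty\le2\|g\|_0$, respectively $\|(|z_j-\delta_{ij}y|_\infty)_j\|_E\le2\|g\|_0$.

**Step 3: Theorem A(1).** This step shows that $X$ is isometric to $(\sum X)_p$. Let $X_0$ be the closure, for $\|\cdot\|_0$, of $\mathcal S_0=\mathrm{span}\{1_{[0,\beta]}\otimes v:\beta<\omega_1,v\in V^0\}$. We claim $X=(\sum X_0)_p$ isometrically. The map $f\mapsto f_k$ is contractive and maps $\mathcal S$ to $\mathcal S_0$, hence $X$ to $X_0$. If $p\ge1$, then $(\|f_k\|_0)_k\in\ell_p$ by definition. If $p=0$, then $\|(u^v_\beta)_k\|_0\le2\|v_k\|\to0$ by (5.2), so $\mathcal S$, and hence $X$, lies in the closed subspace $(\sum X_0)_0$ of the $\ell_\infty$-sum. Conversely, finitely supported sequences with entries in $\mathcal S_0$ belong to $\mathcal S$ and are dense in $(\sum X_0)_p$. This proves the claim. Reindexing $\mathbb N^2\cong\mathbb N$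 gives $(\sum X)_p=(\sum X_0)_p=X$ isometrically. $\square$

## 6. Operators on $X$ along a closed unbounded set

A club is a closed unbounded subset of $\omega_1$ in its order topology. The set of countable limit ordinals is an example. Recall that the intersection of countably many clubs is a club. Two more standard facts, with their short proofs:

**(6.1)** For $g:\omega_1\to\omega_1$, the limit ordinals $\alpha>0$ with $g(\eta)<\alpha$ for all $\eta<\alpha$ form a club. *Proof.* Closedness is clear. Given $\alpha_0$, choose $\alpha_{n+1}>\alpha_n$ above all $g(\eta)$, $\eta\le\alpha_n$ (countably many). Then $\sup_n\alpha_n$ is in the set.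

**(6.2)** Every continuous $h:\omega_1\to\mathbb C$ is eventually constant. *Proof.* For each $n$ there is $\beta_n$ with $|h(\eta)-h(\beta_n)|\le1/n$ for $\eta\ge\beta_n$. Otherwise one finds $\eta_1<\eta_2<\cdots$ with $|h(\eta_{i+1})-h(\eta_i)|>1/n$, contradicting continuity at $\sup_i\eta_i$. Past $\sup_n\beta_n$, $h$ is constant.

**Lemma 6.1.** For $x^*\in X^*$ and $v\in V$ the function $\beta\mapsto x^*(u^v_\beta)$ is eventually constant.

*Proof.* Otherwise choose recursively, for $\xi<\omega_1$, ordinals $\beta'_\xi<\beta''_\xi$ with $\beta'_\xi\ge\sup_{\zeta<\xi}\beta''_\zeta$ and $x^*(1_{(\beta'_\xi,\beta''_\xi]}\otimes v)\ne0$. For some $\varepsilon>0$ infinitely many of these numbers have modulus $\ge\varepsilon$. Take $r$ such $\xi$'s, multiply by unimodular scalars that make the values positive, and add. By (4.3) and (5.2), $r\varepsilon\le\|x^*\|\cdot2\max(1,\omega(r))\|v\|=o(r)$, a contradiction. $\square$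

So the variation terms, which are large enough to lock subspaces, still grow slowly enough ($\omega(r)=o(r)$) for this lemma.

**Proposition 6.2.** Let $T\in\mathcal L(X)$. There are a club $D$, a unique $F(T)\in\mathcal L(V)$, and functions $h_v:\omega_1\to V$ $(v\in V)$ and $s:\omega_1\to\omega_1$ such that for $\gamma\in D$, $v\in V$:

- (i) $(Tf)(\gamma)=F(T)f(\gamma)$ for all $f\in X$;
- (ii) $Tu^v_\gamma=h_v$ on $[0,\gamma]$, and $h_v=F(T)v$ on $[\min D,\omega_1)$;
- (iii) $Tu^v_\gamma=0$ on $(s(\gamma),\omega_1)$, where $\gamma\le s(\gamma)<\min(D\cap(\gamma,\omega_1))$.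

Moreover $\|F(T)\|\le2\|T\|$.

*Proof.* **Step 1: stabilization.** We fix, for each place $\eta$, the moment after which $(Tu^v_\beta)(\eta)$ no longer depends on $\beta$. Let $V_c\subset V$ be a countable dense $\mathbb Q(i)$-subspace. Countably many coordinate functionals separate the points of $V$. For such a functional $\psi$, $f\mapsto\psi((Tf)(\eta))$ is in $X^*$. So by Lemma 6.1, for every $\eta$ there is $g(\eta)<\omega_1$ with $(Tu^v_\beta)(\eta)=(Tu^v_{\beta'})(\eta)$ for $\beta,\beta'\ge g(\eta)$ and $v\in V_c$. Since $\|(Tu^v_\beta)(\eta)\|\le2\|T\|\|v\|$, this extends to all $v\in V$ by density. Let $h_v(\eta)$ be the common value. It is linear in $v$ and $\|h_v(\eta)\|\le2\|T\|\|v\|$. Likewise there is $s(\beta)\ge\beta$ such that $Tu^v_\beta$ vanishes on $(s(\beta),\omega_1)$ for all $v\in V_c$, hence for all $v\in V$.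

**Step 2: a club of closure points.** At these points the dependence on $\beta$ becomes all or nothing. By (6.1), the limit ordinals $\alpha>0$ with $g(\eta),s(\eta)<\alpha$ for all $\eta<\alpha$ form a club $D_0$. Let $\alpha\in D_0$. If $\beta<\alpha$, then $s(\beta)<\alpha$, so $(Tu^v_\beta)(\alpha)=0$. If $\beta\ge\alpha$, then $(Tu^v_\beta)(\eta)=h_v(\eta)$ for all $\eta<\alpha$, since $g(\eta)<\alpha\le\beta$. By continuity of $Tu^v_\beta$ at the limit ordinal $\alpha$, $(Tu^v_\beta)(\alpha)=\lim_{\eta\uparrow\alpha}h_v(\eta)$, which does not depend on $\beta\ge\alpha$. Taking $\beta\ge\max(\alpha,g(\alpha))$ shows that it equals $h_v(\alpha)$. Hence $Tu^v_\beta=h_v$ on $[0,\alpha]$ for all $\beta\ge\alpha$.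

**Step 3: definition of $F(T)$.** We show that $h_v$ settles to a value that is a bounded linear function of $v$. By Step 2, $h_v$ is continuous on each open set $[0,\alpha]$, $\alpha\in D_0$, thus on $\omega_1$. By (6.2), applied to countably many coordinates and $v\in V_c$, and then by density, there is $\gamma_0$ with $h_v(\eta)=h_v(\gamma_0)=:F(T)v$ for all $\eta\ge\gamma_0$ and all $v\in V$. Then $F(T)\in\mathcal L(V)$ and $\|F(T)\|\le2\|T\|$. Put $D=D_0\cap[\gamma_0,\omega_1)$.

**Step 4: verification.** (i) For $\alpha\in D$, $(Tu^v_\beta)(\alpha)$ is $0=F(T)u^v_\beta(\alpha)$ if $\beta<\alpha$, and $h_v(\alpha)=F(T)v=F(T)u^v_\beta(\alpha)$ if $\beta\ge\alpha$. Linearity and density give (i). (ii) The first part is Step 2 with $\alpha=\beta=\gamma$. The second holds since $\min D\ge\gamma_0$. (iii) The next element $\alpha$ of $D$ after $\gamma$ satisfies $s(\gamma)<\alpha$ by the definition of $D_0$. For uniqueness, if $(D,F)$ and $(D',F')$ both satisfy (i), take $\gamma\in D\cap D'$ and $f=u^v_\gamma$ to get $Fv=F'v$. $\square$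

$F:\mathcal L(X)\to\mathcal L(V)$ is a unital algebra homomorphism. If $\gamma$ lies in the clubs of $S$, $T$ and $TS$, then
$$F(TS)v=(TSu^v_\gamma)(\gamma)=F(T)\big((Su^v_\gamma)(\gamma)\big)=F(T)F(S)v,$$
linearity is similar, and $F(I)=I$.

Let $\mathcal A$ be the set of $m\in\mathcal L(V)$ for which $f\mapsto m\circ f$ defines a bounded operator $\widetilde m$ on $X$. It is a unital subalgebra of $\mathcal L(V)$. It suffices to check boundedness on $\mathcal S$: $m\circ u^v_\beta=u^{mv}_\beta$, and the extension to $X$ is again $f\mapsto m\circ f$ because point evaluations are continuous. By uniqueness in (i), $F(\widetilde m)=m$.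

**Proposition 6.3.** $F(\mathcal L(X))=\mathcal A$. If $F(T)=I_V$, then $I_X$ factors through $T$.

*Proof.* The purpose is to collapse the club $D$ of Proposition 6.2 onto $\omega_1$. Let $\nu:\omega_1\to D$ be the increasing enumeration, which is continuous since $D$ is closed, and let $\tau(\eta)=\min\{\xi:\nu(\xi)\ge\eta\}$. Put $Rf=f\circ\nu$ and $Gf=f\circ\tau$. By (5.4) both are contractive. The set $\{\xi:\nu(\xi)\le\beta\}$ is empty or of the form $[0,\xi_0]$, by continuity of $\nu$, so $R\mathcal S\subset\mathcal S$. Moreover $\tau(\eta)\le\beta$ if and only if $\eta\le\nu(\beta)$, so $\{\eta:\tau(\eta)\le\beta\}=[0,\nu(\beta)]$ and $G\mathcal S\subset\mathcal S$. So $R,G\in\mathcal L(X)$. As $\tau(\nu(\xi))=\xi$,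
$$(RTGf)(\xi)=(TGf)(\nu(\xi))=F(T)f(\tau(\nu(\xi)))=F(T)f(\xi).$$
Thus $F(T)\in\mathcal A$ and $RTG=\widetilde{F(T)}$, and $RTG=I_X$ if $F(T)=I_V$. Conversely $m=F(\widetilde m)$ for $m\in\mathcal A$. $\square$

## 7. The algebra $\mathcal A$ lies in $\mathfrak A$ and contains the flip

**Proposition 7.1.** $\mathcal A\subset\mathfrak A$.

*Proof.* **Step 1: each $m\in\mathcal A$ leaves every $\mathcal K_q$ invariant.** This is the argument of the three lines. Let $v\in\mathcal K_q$, $\psi\in\Psi_q$, $k\in B_q$, and let $\varphi$ be as in (4.4). By (5.2), $\|\varphi\otimes v\|\le2L_{k-1}\|v\|$. By (4.4) and (5.3),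
$$|\psi(mv)|L_k\le\mathrm{var}_q\big(\psi\circ(\varphi\otimes mv)\big)\le\|\widetilde m(\varphi\otimes v)\|\le2\|\widetilde m\|L_{k-1}\|v\|.$$
Let $k\to\infty$ in $B_q$. Since $L_k/L_{k-1}\to\infty$, $\psi(mv)=0$.

**Step 2: reading off $m$.** We use the subspaces (5.1) one after another to determine the blocks of $m$.

By $\mathcal K_{\mathsf b}$, $m(0,0,y)=(0,0,dy)$ with $d\in\mathcal L(E)$. By $\mathcal K_{\mathsf a}$, $m(x,z,0)$ has $y$-component $0$. So $m(x,z,y)$ has $y$-component $dy$.

By $\mathcal K_{\mathsf e_i}$, $m(0,\iota_iy,y)=(0,\iota_idy,dy)$. Subtracting $m(0,0,y)$ gives $m(0,\iota_iy,0)=(0,\iota_idy,0)$, and $\iota_idy=(d\otimes1)\iota_iy$. Since $\mathrm{span}\bigcup_i\iota_iE$ is dense in $E(\mathbb N^2)$, $m(0,z,0)=(0,(d\otimes1)z,0)$.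

Given $x$ and $i$, put $y=x_{\cdot i}$. By $\mathcal K_{\mathsf c_i}$ applied to $(x,0,y)$, the $x_{\cdot i}$-component of $m(x,0,y)$ equals its $y$-component $dy=dx_{\cdot i}$. Since $m(0,0,y)$ has no $x$-component, the $x_{\cdot i}$-component of $m(x,0,0)$ is $dx_{\cdot i}$. This holds for every $i$, so the $x$-component of $m(x,0,0)$ is $(d\otimes1)x$.

With $n$ the $z$-component of $x\mapsto m(x,0,0)$ we get $m=m_{d,n}$. $\square$

Next we exhibit enough elements of $\mathcal A$.

**Definition (good operators).** For $c\in\mathcal L(E)$ with matrix $(c_{kl})$ and a Banach space $Y$, let $c\otimes1_Y$ map a finitely supported sequence $(y_l)$ in $Y$ to $(\sum_lc_{kl}y_l)_k\in(\sum Y)_p$. Call $c$ good if $c\otimes1_Y$ extends to a bounded operator on $(\sum Y)_p$ for every $Y$.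

Example: the right shift is good, since $R\otimes1_Y$ is the block shift. Good operators form a unital algebra. For products, write $\xi\otimes\eta=(\xi_k\eta)_k$ for $\xi\in E$, $\eta\in Y$. By continuity the extension of $c\otimes1_Y$ maps $\xi\otimes\eta$ to $c\xi\otimes\eta$, so the composition of the extensions maps $e_l\otimes\eta$ to $cc'e_l\otimes\eta$ and extends $cc'\otimes1_Y$.

**(7.1)** If $c$ is good, then $m_{c,0}\in\mathcal A$. *Proof.* By Section 5, $X=(\sum X_0)_p$, and evaluation at a point maps $X_0$ to $V^0$. On $f\in X$ with finitely many nonzero $f_l$, the operator $c\otimes1_{X_0}$ gives $(\sum_lc_{kl}f_l)_k=m_{c,0}\circ f$. By density and continuity of evaluations this holds on $X$.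

**(7.2)** $m_{0,\Phi}\in\mathcal A$. *Proof.* For $f=(x,z,y)\in\mathcal S$, the function $m_{0,\Phi}\circ f$ has zero $x$- and $y$-components and $z$-component $(x_{jk})_{kj}$. The only terms of the norm that survive are those containing $|\cdot|_\infty,\mathrm{var}_{\mathsf b},\mathrm{var}_{\mathsf e_i}$ of the $z$-entries, and these are all $\le\|\cdot\|_x$. So
$$\|m_{0,\Phi}\circ f\|\le\big\|(\|x_{jk}\|_x)_{k,j}\big\|_{E(\mathbb N^2)}=\big\|(\|x_{kj}\|_x)_{k,j}\big\|_{E(\mathbb N^2)}\le\|f\| .$$

## 8. Factoring the identity, and the ideal $\mathcal M_X$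

**Lemma 8.1.** If $d\in\mathcal L(E)$ is not compact, there are good $u,w$ with $udw=I_E$.

*Proof.* **Step 1: a coordinatewise null sequence with large images.** Choose $(\xi_n)$ in the unit ball with $\|d\xi_n-d\xi_m\|\ge2\rho>0$ for $n\ne m$ and, after passing to a subsequence, with $(\xi_n)$ and $(d\xi_n)$ coordinatewise convergent. Put $\eta_n=\xi_{2n}-\xi_{2n+1}$. Then $\|\eta_n\|\le2$, $\|d\eta_n\|\ge2\rho$, and $\eta_n$, $d\eta_n$ tend to $0$ coordinatewise.

**Step 2: gliding hump.** We make supports disjoint. Let $\epsilon_r>0$ with $2\epsilon_r\le\rho$ and $\sum_r2\epsilon_r(\|d\|+1)\le\rho/2$. Put $M_0=0$ and $n_0=0$. Given $M_{r-1}$, choose $n_r>n_{r-1}$ with $\|1_{[1,M_{r-1}]}\eta_{n_r}\|,\|1_{[1,M_{r-1}]}d\eta_{n_r}\|\le\epsilon_r$. Then choose $M_r>M_{r-1}$ with $\|1_{(M_r,\infty)}\eta_{n_r}\|,\|1_{(M_r,\infty)}d\eta_{n_r}\|\le\epsilon_r$. Set $I_r=(M_{r-1},M_r]$, $\zeta_r=1_{I_r}\eta_{n_r}$, $b_r=1_{I_r}d\eta_{n_r}$. Then $\|\eta_{n_r}-\zeta_r\|\le2\epsilon_r$ and $\|d\eta_{n_r}-b_r\|\le2\epsilon_r$. So $\|b_r\|\ge\rho$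 and $\sum_r\|d\zeta_r-b_r\|\le\sum_r2\epsilon_r(\|d\|+1)\le\rho/2$.

**Step 3: good operators $w,u_0$ that nearly work.** Choose $b_r^*\in E^*$ supported on $I_r$ with $b_r^*(b_r)=1$ and $\|b_r^*\|\le1/\rho$. Let $we_r=\zeta_r$ and $u_0\xi=(b_r^*(\xi))_r$, where $(e_r)$ is the unit vector basis of $E$. Both are good. By disjointness of supports, $\|(w\otimes1_Y)(y_r)\|=\|(\|\zeta_r\|\|y_r\|)_r\|_E\le2\|(y_r)\|$. Since $\|b_r^*\|$ depends only on the moduli of the entries of $b_r^*$,
$$\Big\|\sum_{k\in I_r}b_r^*(k)y_k\Big\|\le\sum_{k\in I_r}|b_r^*(k)|\|y_k\|\le\tfrac1\rho\big\|(\|y_k\|)_{k\in I_r}\big\|_E ,$$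
and taking $E$-norms over $r$ gives $\|u_0\otimes1_Y\|\le1/\rho$.

**Step 4: correction.** We turn "nearly" into equality. Now $u_0dwe_r=e_r+\kappa e_r$ with $\kappa e_r=u_0(d\zeta_r-b_r)$, so $\kappa=u_0dw-I$ is bounded and $\sum_r\|\kappa e_r\|\le\frac12$. For every $Y$ and finitely supported $(y_r)$, $\|(\kappa\otimes1_Y)(y_r)\|\le\sum_r\|\kappa e_r\|\|y_r\|\le\frac12\|(y_r)\|$. So $\kappa$ is good, and $\sum_{l\ge0}(-\kappa\otimes1_Y)^l$ converges in norm to an extension of $(I+\kappa)^{-1}\otimes1_Y$. Hence $(I+\kappa)^{-1}$ is good. Put $u=(I+\kappa)^{-1}u_0$. Then $udw=(I+\kappa)^{-1}(I+\kappa)=I_E$. $\square$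

**Proposition 8.2.** $I_X$ factors through $S\in\mathcal L(X)$ if and only if $\pi(F(S))$ is not compact. Hence $\mathcal M_X=\{S:\pi(F(S))\text{ is compact}\}$, which is an ideal. Every proper ideal of $\mathcal L(X)$ is contained in $\mathcal M_X$.

*Proof.* By Propositions 6.3 and 7.1, $\pi\circ F:\mathcal L(X)\to\mathcal L(E)$ is a unital homomorphism. If $I_X=PSQ$, then $I_E=\pi F(P)\,\pi F(S)\,\pi F(Q)$, so $\pi F(S)$ is not compact.

Conversely let $d=\pi F(S)$ be noncompact and $udw=I_E$ as in Lemma 8.1. By (7.1), $m_{u,0},m_{w,0}\in\mathcal A$, so $m_{u,0}F(S)m_{w,0}=m_{I,n}\in\mathcal A$ for some $n$. By (3.1), its inverse is $m_{I,-n}=2I_V-m_{I,n}$, which is also in $\mathcal A$. With $S'=\widetilde m_{I,-n}\widetilde m_{u,0}S\widetilde m_{w,0}$ we get $F(S')=I_V$. So $I_X$ factors through $S'$ by Proposition 6.3, hence through $S$.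

The description of $\mathcal M_X$ follows. It is an ideal as the preimage of the ideal of compact operators under a homomorphism. An ideal containing some $S\notin\mathcal M_X$ contains $I_X$. $\square$

This proves Theorem A(2).

## 9. Isomorphic embeddings of $X$ into itself

To get complementable homogeneity from Proposition 8.2 we need that $\pi F(J)$ is not compact when $J$ is an embedding. The club describes $J$ only at points of $D$. Between two points of $D$, $Ju^v_\gamma$ may have a tail that $F(J)$ does not see. The next proof averages these tails away.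

**Proposition 9.1.** If $J\in\mathcal L(X)$ and $\|Jf\|\ge\kappa\|f\|$ for all $f$, with $\kappa>0$, then $\|F(J)v\|\ge\frac\kappa2\|v\|$ for all $v\in V$.

*Proof.* **Step 1: isolate the tails.** Apply Proposition 6.2 to $T=J$. Fix $v$ and write $u_\gamma=u^v_\gamma$, $h=h_v$, $w=F(J)v$. For $\gamma\in D$ put $g_\gamma=Ju_\gamma-(Ju_\gamma)1_{[0,\gamma]}$, which is in $X$ by (5.5). By (ii) and (iii), $Ju_\gamma=h1_{[0,\gamma]}+g_\gamma$, and $g_\gamma$ is supported in $(\gamma,s(\gamma)]$. These intervals are pairwise disjoint for $\gamma\in D$. Since $h=w$ on $[\min D,\omega_1)$,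
$$J(u_{\gamma'}-u_\gamma)=1_{(\gamma,\gamma']}\otimes w+g_{\gamma'}-g_\gamma\qquad(\gamma<\gamma'\text{ in }D).$$

**Step 2: many tails have the same shape.** We approximate the tails by step functions and use that $D$ is uncountable. Let $\varepsilon>0$. With $V_c$ as in Section 6, finite sums of functions $u^{v'}_\beta$, $v'\in V_c$, are dense in $X$ by (5.2). For $\gamma\in D$ choose such a sum $t_\gamma$ with $\|g_\gamma-t_\gamma\|\le\varepsilon$ and put $t'_\gamma=t_\gamma1_{(\gamma,s(\gamma)]}$. Multiplication by $1_{(\gamma,s(\gamma)]}$ fixes $g_\gamma$ and has norm $\le6$ by (5.5), so $\|g_\gamma-t'_\gamma\|\le6\varepsilon$. Since $V_c$ is closed under addition, $t'_\gamma=\sum_{i=1}^R1_{I_i^\gamma}\otimes v_i$ with disjoint half-open intervals $I_i^\gamma=(a,b]\subset(\gamma,s(\gamma)]$ and $v_i\in V_c$ ($R=0$ is allowed). There are only countably many patterns $(R,v_1,\dots,v_R)$, so infinitely many $\gamma\in D$ share the same pattern.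

**Step 3: average.** We choose a combination of the $u_\gamma$ that stays large, while the tails, at disjoint places and with both signs, are divided by $r$. Take $\gamma_1<\dots<\gamma_{2r}$ with the common pattern and put
$$f=\frac1r\sum_{j=1}^r(u_{\gamma_{r+j}}-u_{\gamma_j})=\varphi\otimes v,\qquad\varphi=\frac1r\sum_{j=1}^r1_{(\gamma_j,\gamma_{r+j}]} .$$
Every interval contains $\gamma_{r+1}$, so $\varphi(\gamma_{r+1})=1$ and $\|f\|\ge\|v\|$. The function $\varphi$ climbs from $0$ to $1$ and descends to $0$, so $|\varphi|_\infty=1$, its total variation is $2$, and $\|\varphi\otimes w\|\le2\|w\|$ by (4.2) and (5.2). By Step 1, $Jf=\varphi\otimes w+\frac1r\sum_{j=1}^r(g_{\gamma_{r+j}}-g_{\gamma_j})$. Replacing each $g$ by $t'$ costs at most $\frac1r\cdot2r\cdot6\varepsilon=12\varepsilon$. What remains is $\frac1r\sum_{i=1}^R\varphi_i\otimes v_i$ with $\varphi_i=\sum_{j=1}^r(1_{I_i^{\gamma_{r+j}}}-1_{I_i^{\gamma_j}})$, a signed sum of $2r$ disjoint intervals. By (4.3) and (5.2),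
$$\kappa\|v\|\le\|Jf\|\le2\|w\|+12\varepsilon+\frac2r\max(1,\omega(2r))\sum_{i=1}^R\|v_i\| .$$
Here $R$ and the $v_i$ do not depend on $r$. Let $r\to\infty$ and then $\varepsilon\to0$. $\square$

*Proof of Theorem A(3).* Let $J:X\to X$ be an isomorphic embedding and $d=\pi F(J)$. By (3.3), $F(J)(0,0,y)=(0,0,dy)$, so by Proposition 9.1 $d$ is bounded below on $E$, hence noncompact. By Proposition 8.2, $PJQ=I_X$ for some $P,Q\in\mathcal L(X)$.

Now let $Y\subset X$ be closed and isomorphic to $X$, and take $J$ to be an isomorphism of $X$ onto $Y$. Then $JQ$ has the left inverse $P$, so $Z=JQ(X)\subset Y$ is closed and isomorphic to $X$. The operator $JQP$ is idempotent, because $JQ(PJQ)P=JQP$. Its range is $Z$, because it is contained in $Z$ and $JQP\cdot JQ=JQ$. $\square$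

## 10. The flip operator on $X$ and its neighborhood

*Proof of Theorem A(4).* By (7.2) we may put $T=\widetilde m_{0,\Phi}\in\mathcal L(X)$, that is, $Tf=(0,\Phi x,0)$ for $f=(x,z,y)$.

**Step 1: $T\in\mathcal M_X$ and $T^2=0$.** These are immediate: $m_{0,\Phi}^2=0$, and $\pi F(T)=0$ is compact, so Proposition 8.2 applies.

**Step 2: $T$ is not a commutator.** We transport a commutator identity to $\mathfrak A$. If $T=AB-BA$ in $\mathcal L(X)$, then $m_{0,\Phi}=F(T)=[F(A),F(B)]$ with $F(A),F(B)\in\mathcal A\subset\mathfrak A$ by Propositions 6.3 and 7.1. Since $\mathfrak A$ is isomorphic to the algebra of pairs, this contradicts Proposition 3.2 with $n_0=\Phi$.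

**Step 3: $T$ does not have Wintner's form.** If $T=\lambda I+S$ with $\lambda\ne0$ and $S$ in a proper ideal, then $S\in\mathcal M_X$ by Proposition 8.2. But $\pi F(S)=-\lambda I_E$ is not compact, a contradiction. $\square$

With Section 5, Proposition 8.2 and Section 9, Theorem A is proved. The space $X$ satisfies all hypotheses of Questions 1.1, 1.2 and 1.3 and is not a Wintner space.

**A whole open set of such operators.** Let $T'\in\mathcal L(X)$ with $F(T')=m_{0,n_0}$ and $\|n_0-\Phi\|<1$. Steps 2 and 3 apply verbatim, with $n_0$ in Proposition 3.2. So $T'$ is neither a commutator nor of the form $\lambda I+S$ with $\lambda\ne0$ and $S$ in a proper ideal. Since $\|F(S)\|\le2\|S\|$ and $\|m_{0,n}\|=\|n\|$, these $T'$ form a nonempty relatively open subset of the ideal $\ker(\pi\circ F)\subset\mathcal M_X$. This subset contains $T+\ker F$. For every such $T'$ and every $\lambda\ne0$, $\pi F(T'-\lambda I)=-\lambda I_E$ is not compact, so $I_X$ factors through $T'-\lambda I$.
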